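\title{A separating linear bijection between spaces of continuous functions that is not a weighted composition map}

\begin{abstract}
A linear map between spaces of continuous functions is separating if it sends two functions with product zero to two functions with product zero. We consider the question whether every separating linear bijection $T:C(K_1)\to C(K_2)$, with $K_1,K_2$ completely regular and realcompact, is a weighted composition map. We show in ZFC that the answer is negative, for real and for complex scalars. In the counterexample $K_1$ is a power of the real line, $K_2$ is zero-dimensional, $T1=1$, and $T^{-1}$ is not separating. The points of $K_2$ are pairs consisting of an ultrafilter and a linear functional, and $T$ is built by a transfinite recursion that adjoins one coordinate for each missing preimage. We also prove that the answer is positive when $K_2$ does not contain continuum many pairwise disjoint nonempty open sets.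
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{F}$ be $\mathbb{R}$ or $\mathbb{C}$. For a topological space $K$, let $C(K)$ be the vector space of all continuous functions $K\to\mathbb{F}$, not necessarily bounded; we write $C(K,\mathbb{F})$ when the field matters. A linear map $T:C(K_1)\to C(K_2)$ is \emph{separating} if
\[
fg=0\ \Longrightarrow\ (Tf)(Tg)=0\qquad\text{for all } f,g\in C(K_1),
\]
and \emph{biseparating} if it is bijective and both $T$ and $T^{-1}$ are separating. It is a \emph{weighted composition map} if there are a function $h:K_2\to\mathbb{F}$ and a map $\varphi:K_2\to K_1$ with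
\[
(Tf)(y)=h(y)\,f(\varphi(y))\qquad\text{for all } f\in C(K_1),\ y\in K_2 .
\]
The equation $fg=0$ says that $f$ and $g$ are nonzero on disjoint sets, so a separating map remembers of the multiplication only which pairs of functions live apart. Every weighted composition map is separating, and for finite spaces the converse holds. Indeed, if $K_1=\{1,\dots,n\}$ and $K_2$ is finite, then $T$ is a matrix, and $e_ie_j=0$ for distinct unit vectors forces each row to have at most one nonzero entry; the entry is $h(y)$ and its column is $\varphi(y)$. If $T$ is invertible, the matrix is square with no zero row and no zero column, so $\varphi$ is a bijection and $T^{-1}$ is again separating.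

For infinite spaces one must first make sure that $C(K)$ determines $K$. A \emph{character} of $C(K)$ is a nonzero multiplicative linear functional; it takes the value $1$ at $1$. A Hausdorff completely regular space $K$ is \emph{realcompact} if every character of $C(K,\mathbb{R})$ is the evaluation $\delta_x$ at a point $x\in K$. The characters of $C(K,\mathbb{C})$ are then evaluations as well: if $\chi$ is one, $u$ is real valued and $\chi(u)=a+ib$ with $b\ne0$, then $u-(a+ib)$ is invertible and has $\chi$-value $0$, which is impossible; so $\chi$ restricts to a character of $C(K,\mathbb{R})$. Without realcompactness there are counterexamples for an uninteresting reason. Every continuous function on the ordinal space $[0,\omega_1)$ is eventually constant, so extension is a ring isomorphism $T:C([0,\omega_1))\to C([0,\omega_1])$; but $f\mapsto (Tf)(\omega_1)$ takes the value $1$ at $1$ and the value $0$ at the indicator of each clopen set $[0,\alpha]$, so it is not a multiple of an evaluation. We therefore consider the following question from the list \cite{problems}, with the assumptions on the spaces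 added to its wording.

\begin{quote}
\textbf{Question.} Let $K_1,K_2$ be Hausdorff, completely regular, realcompact spaces, and let $T:C(K_1)\to C(K_2)$ be a separating linear bijection. Does it follow that $T$ is a weighted composition map?
\end{quote}

It is not assumed that $T$ is biseparating, that the spaces are compact, that the functions are bounded, or that $T$ is continuous in any topology. Invertibility cannot be dropped: Example~\ref{ex:wild} gives a separating functional on $C(\mathbb{R})$ that is not a multiple of an evaluation. Such functionals are highly discontinuous, and one may expect that they cannot be assembled into a map which is both injective and onto. The finite case supports this guess, and so does Theorem~\ref{thm:B} below, which covers every separable $K_2$. The guess is nevertheless wrong.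

Throughout,
\[
\mathfrak{c}=2^{\aleph_0},\qquad \nu=2^{2^{\mathfrak{c}}},\qquad \kappa=(2^{\nu})^{+}.
\]
Then $\nu^{\aleph_0}=\nu$ and $(2^\nu)^\nu=2^\nu$, and the successor cardinal $\kappa$ is regular: every subset of $\kappa$ with fewer than $\kappa$ elements is bounded in $\kappa$.

\begin{theorem}\label{thm:A}
There are an ordinal $\theta$ with $1\le\theta\le\kappa$, a Hausdorff zero-dimensional realcompact space $Y$, and, for $\mathbb{F}=\mathbb{R}$ and for $\mathbb{F}=\mathbb{C}$, a linear separating bijection $T:C(\mathbb{R}^{\theta})\to C(Y)$ with $T1=1$, such that $T^{-1}$ is not separating and $T$ is not a weighted composition map.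
\end{theorem}

The space $\mathbb{R}^\theta$ is Hausdorff, completely regular, realcompact and connected, so the Question has a negative answer for both scalar fields. The proof is carried out in ZFC. A space is \emph{ccc} if every family of pairwise disjoint nonempty open sets is countable; separable spaces are ccc.

\begin{theorem}\label{thm:B}
Let $\mathbb{F}=\mathbb{R}$ or $\mathbb{C}$, let $K_1,K_2$ be Hausdorff, completely regular and realcompact, and suppose that $K_2$ does not contain $\mathfrak{c}$ pairwise disjoint nonempty open sets (for example, $K_2$ is separable or ccc). Then every linear separating bijection $T:C(K_1)\to C(K_2)$ has the form $Tf=h\cdot (f\circ\varphi)$ with $h=T1$ nowhere zero and $\varphi:K_2\to K_1$ a homeomorphism.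
\end{theorem}

The obstruction used in Theorem~\ref{thm:A} is simple. A weighted composition map with $T1=1$ is multiplicative, and a multiplicative bijection matches idempotents. Since $\mathbb{R}^\theta$ is connected, $C(\mathbb{R}^\theta)$ has only the idempotents $0$ and $1$, while $C(Y)$ contains the indicators of all clopen sets. The work lies in producing a separating bijection at all. We let the points of $Y$ be separating functionals $L$ on $C(\mathbb{R}^\theta)$ and put $(Tf)(L)=L(f)$ (Section~\ref{sec:points}). Whenever a continuous function $g$ on the target is missing from the range, we adjoin a new coordinate $x_i$ to the source and keep only those $L$ for which $L(x_i)$ is the value of $g$. Section~\ref{sec:onestep} performs one such step by hand, and Section~\ref{sec:spaces} sets up the recursion. Three things must then be proved: the maps stay injective (Section~\ref{sec:inj}); the number of functions to be captured stays bounded (Section~\ref{sec:amalg}); and at the last stage no new functions appear (Section~\ref{sec:surj}). Section~\ref{sec:end} proves that $Y$ is realcompact and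 finishes the proof. Section~\ref{sec:B}, which is independent of the rest, proves Theorem~\ref{thm:B}.

``Countable'' means finite or countably infinite. In Sections~\ref{sec:points}--\ref{sec:surj} all functions are real valued.

\section{Generalized points of $\mathbb{R}^I$}\label{sec:points}

An ordinal $\alpha$ is identified with the set $\{i:i<\alpha\}$. Let $I$ be a set of ordinals. For $J\subset I$ let $\pi_J$ be the projection onto $\mathbb{R}^J$, also written $x\mapsto x|_J$. A function on $\mathbb{R}^I$ \emph{depends only on $J$} if it takes the same value at $x$ and $x'$ whenever $x|_J=x'|_J$; a set depends only on $J$ if its indicator does. Let $C_J$ be the space of continuous functions on $\mathbb{R}^I$ that depend only on $J$. We identify $C_J$ with $C(\mathbb{R}^J)$ through $\pi_J$, so that $C_{J'}\subset C_J$ for $J'\subset J$, $C_\emptyset=\mathbb{R}$ and $C_I=C(\mathbb{R}^I)$. For countable $J$ the space $\mathbb{R}^J$ is separable, hence $|C_J|=\mathfrak{c}$. The $i$-th coordinate function is $x_i$.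

We use the $\Delta$-system lemma \cite[II.1.6]{Kunen} in two cases. Let $(J_a)_{a\in A}$ be a family of finite sets with $|A|=\aleph_1$, or a family of countable sets with $|A|=\nu^+$ (here $\nu^{\aleph_0}=\nu$ is needed). Then there are $A'\subset A$ with $|A'|=|A|$ and a set $E$, the \emph{root}, such that $J_a\cap J_b=E$ for all distinct $a,b\in A'$. (The lemma concerns families of distinct sets. If some set occurs $|A|$ times among the $J_a$, take it as $E$; otherwise there are $|A|$ distinct sets.)

\begin{lemma}\label{lem:countable}
Every continuous $f:\mathbb{R}^I\to\mathbb{R}$ depends only on a countable set of coordinates.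
\end{lemma}

\begin{proof}
First, $\mathbb{R}^I$ is ccc. Given $\aleph_1$ nonempty open boxes, each restricting a finite set $J_a$ of coordinates, pass to a $\Delta$-system with root $E$. The projections of the boxes to the separable space $\mathbb{R}^E$ are nonempty and open, so two of them meet; the two boxes restrict no common coordinate outside $E$, so they meet as well.

Let $U$ be open. A maximal disjoint family of open boxes inside $U$ is countable, and its union is dense in $U$ and has the form $\pi_J^{-1}(V)$ with $J$ countable and $V\subset\mathbb{R}^J$ open. Since $\pi_J$ is an open map, $\overline{U}=\overline{\pi_J^{-1}(V)}=\pi_J^{-1}(\overline{V})$. So the closure of every open set depends only on countably many coordinates. Now $f(x)=\sup\{r\in\mathbb{Q}:x\in\overline{\{f>r\}}\}$, because $f(x)>r$ implies $x\in\overline{\{f>r\}}$, which in turn implies $f(x)\ge r$.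
\end{proof}

Let $\mathfrak{A}_I$ be the Boolean algebra of all subsets of $\mathbb{R}^I$ that depend only on countably many coordinates. For countable $I$ it is the full power set. An \emph{ultrafilter} on $\mathfrak{A}_I$ is a family $p\subset\mathfrak{A}_I$ that does not contain $\emptyset$, is closed under finite intersections and under supersets in $\mathfrak{A}_I$, and contains one of $A$, $\mathbb{R}^I\setminus A$ for each $A\in\mathfrak{A}_I$. If a finite union of members of $\mathfrak{A}_I$ lies in $p$, so does one of them. Every subfamily of $\mathfrak{A}_I$ with the \emph{finite intersection property} (FIP: all finite intersections are nonempty) is contained in an ultrafilter. For functions $f,h$ on $\mathbb{R}^I$, continuous or not, that depend only on countably many coordinates, we write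
\[
f=_p h\qquad\text{if }\{f=h\}\in p .
\]
This is an equivalence relation, to be read as ``$f=h$ almost everywhere for $p$''. By Lemma~\ref{lem:countable} it makes sense for all continuous functions. The set $P_p=\{f\in C_I: f=_p0\}$ is an ideal of $C_I$, and
\begin{equation}\label{eq:prime}
fg=0\ \Longrightarrow\ f\in P_p\ \text{ or }\ g\in P_p ,
\end{equation}
since $\{f=0\}\cup\{g=0\}=\mathbb{R}^I$. Hence any linear functional vanishing on $P_p$ is separating.

\begin{definition}
A \emph{generalized point} of $\mathbb{R}^I$ is a pair $y=(p,L)$, where $p$ is an ultrafilter on $\mathfrak{A}_I$ and $L:C_I\to\mathbb{R}$ is linear with $L(P_p)=0$ and $L(1)=1$. For $J\subset I$ put $p|_J=\{A\in\mathfrak{A}_J:\pi_J^{-1}(A)\in p\}$ and $y|_J=(p|_J,L|_{C_J})$.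
\end{definition}

The family $p|_J$ is an ultrafilter on $\mathfrak{A}_J$ and $C_J\cap P_p=P_{p|_J}$, so $y|_J$ is a generalized point of $\mathbb{R}^J$; also $(y|_J)|_{J'}=y|_{J'}$ for $J'\subset J$. An ordinary point $x$ gives the generalized point $(p_x,\delta_x)$, where $p_x$ consists of the sets containing $x$. All other generalized points in this paper come from the following principle.

\begin{quote}
\textbf{(E)} If $V\subset W\subset C_I$ are subspaces and the linear functional $\ell$ on $V$ vanishes on $V\cap P_p$, then $\ell$ extends to a linear functional on $W$ that vanishes on $W\cap P_p$.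
\end{quote}

Indeed, $v+n\mapsto\ell(v)$ is well defined on $V+(W\cap P_p)$, because $v+n=0$ gives $v\in V\cap P_p$; extend it to $W$ by means of a vector space basis.

\begin{example}\label{ex:wild}
Let $p$ be an ultrafilter on $\mathbb{R}$ containing all intervals $(0,\varepsilon)$, and let $c\neq0$. No singleton lies in $p$, so $a+bx_0\in P_p$ only for $a=b=0$. By (E) there is a generalized point $(p,L)$ with $L(x_0)=c$. The functional $L$ is a separating map from $C(\mathbb{R})$ onto the functions on a one-point space. If $L=h\delta_t$, then $h=L(1)=1$, and $t=0$ because $L$ kills every function vanishing on some $(0,\varepsilon)$; this contradicts $L(x_0)=c$.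
\end{example}

The example shows the freedom that we shall exploit: the value $L(x_i)$ can be prescribed at will unless $x_i$ agrees $p$-almost everywhere with a function whose value is already fixed. Ultrafilters avoiding such coincidences are found by the next observation.

\begin{lemma}\label{lem:avoid}
Let $J\subset I$, $a\in\mathbb{R}^J$, and let $(i_1,h_1),\dots,(i_n,h_n)$ be given, where $i_k\in I\setminus J$ and $h_k:\mathbb{R}^I\to\mathbb{R}$ is any function depending only on $J\cup(I\cap i_k)$. Then there is $x\in\mathbb{R}^I$ with $x|_J=a$ and $x_{i_k}\ne h_k(x)$ for all $k$.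
\end{lemma}

\begin{proof}
Set all coordinates outside $J\cup\{i_1,\dots,i_n\}$ equal to $0$, and choose the listed coordinates in increasing order. When coordinate $i$ is reached, all coordinates in $J\cup(I\cap i)$ are fixed, so the finitely many values $h_k(x)$ with $i_k=i$ are determined, and $x_i$ is chosen different from them.
\end{proof}

\section{One step by hand: from $\mathbb{R}$ to $\mathbb{R}^2$}\label{sec:onestep}

Let $Y_1$ be the set of all generalized points of $\mathbb{R}$ with the discrete topology, and let $T_1:C(\mathbb{R})\to C(Y_1)=\mathbb{R}^{Y_1}$ be given by $(T_1f)(p,L)=L(f)$. This map is separating by \eqref{eq:prime}, and it is injective since $Y_1$ contains all $(p_x,\delta_x)$. It is not onto, since $|\mathbb{R}^{Y_1}|\ge2^{\mathfrak{c}}>\mathfrak{c}$.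

Pick $g\in C(Y_1)\setminus T_1(C(\mathbb{R}))$. We want a preimage for $g$. Write points of $\mathbb{R}^2$ as $(x,w)$, let $Y_2$ be the discrete set of generalized points $y=(p,L)$ of $\mathbb{R}^2$ with
\[
L(w)=g(y|_1),
\]
and define $T_2$ by the same formula as $T_1$. With $r(y)=y|_1$ we get $T_2f=(T_1f)\circ r$ for functions $f$ of $x$ alone, and $T_2w=g\circ r$. So $g$, pulled back to the new space, has acquired the preimage $w$. The price is that the evaluation at $(x,w)$ belongs to $Y_2$ only if $w=g(p_x,\delta_x)$: over each $x$ a single ordinary point survives, and injectivity of $T_2$ has to come from other generalized points.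

These are obtained as follows. Let $z=(q,L_0)\in Y_1$, and let $p$ be an ultrafilter on $\mathbb{R}^2$ with $p|_1=q$ that contains no graph $\{w=h(x)\}$, $h\in C(\mathbb{R})$. Then $f+\lambda w\in P_p$ forces $\lambda=0$ and $f\in P_q$, so by (E) the functional $f+\lambda w\mapsto L_0(f)+\lambda g(z)$ extends to an $L$ with $(p,L)\in Y_2$. Such $p$ exist over every $q$ by Lemma~\ref{lem:avoid}, so $r$ is onto. We test injectivity on three functions.

\emph{The function $F=w^2$.} For fixed $x$, each of the equations $w^2=f(x)+\lambda w$ and $w=h(x)$ has at most two solutions $w$. So there is an ultrafilter $p$ containing none of the corresponding sets. For this $p$ the function $w^2$ is not in $C(\mathbb{R})+\mathbb{R}w+P_p$. Take any $L_0$ with $z=(p|_1,L_0)\in Y_1$; in the construction above we may add the demand $L(w^2)=1$. Hence $T_2F\ne0$. In general, only functions that are piecewise affine in $w$ can lie in the kernel.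

\emph{The function $F=f(x)+\lambda w$.} Here $T_2F=(T_1f+\lambda g)\circ r$. If this vanishes, then $\lambda=0$ because $g\notin T_1(C(\mathbb{R}))$, and then $f=0$. This is the only place where the choice of $g$ matters, and it is essential: if $g=T_1f$, then $w-f(x)$ lies in the kernel of $T_2$.

\emph{A tent $F=(M(x)-|w|)^+$ with $M\ge0$ continuous and $M(a)>0$.} Let $z=(p_a,\delta_a)$. Let $p^+$ be an ultrafilter containing the segment $\{a\}\times(0,M(a))$ and no singleton, and $p^-$ one containing $\{a\}\times(-M(a),0)$ and no singleton. A graph meets each segment in at most one point, so there are points $(p^\pm,L^\pm)\in Y_2$ over $z$. Since $F=_{p^\pm}M\mp w$,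
\[
L^+(F)=M(a)-g(z),\qquad L^-(F)=M(a)+g(z).
\]
The sum is $2M(a)\ne0$, so $T_2F\neq0$, whatever the value $g(z)$. The two sides of a peak give two linear equations from which the unknown $g(z)$ cancels.

These three computations are the three steps in the successor case of Proposition~\ref{prop:inj}. The new space $Y_2$ carries new functions outside the range of $T_2$, so the step has to be iterated. For the iteration to close off, continuous functions on the target should, like those on the source, be governed by few coordinates. This dictates the topology introduced next.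

\section{The spaces $Y_\beta$}\label{sec:spaces}

\begin{definition}\label{def:Y}
By recursion on $\beta\ge1$, suppose that spaces $Y_i$ and functions $g_i\in C(Y_i)$ are given for $1\le i<\beta$. Let $Y_\beta$ be the set of generalized points $y=(p,L)$ of $\mathbb{R}^\beta$ such that
\begin{equation}\label{eq:rec}
y|_i\in Y_i\quad\text{and}\quad L(x_i)=g_i(y|_i)\qquad\text{for all }1\le i<\beta .
\end{equation}
For countable $J\subset\beta$ let $N_J(y)=\{y'\in Y_\beta:y'|_J=y|_J\}$, and give $Y_\beta$ the topology generated by these sets. Put $(T_\beta f)(p,L)=L(f)$ for $f\in C_\beta$, and $r_{\alpha\beta}:Y_\alpha\to Y_\beta$, $y\mapsto y|_\beta$, for $1\le\beta\le\alpha$.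
\end{definition}

In this section and in Sections~\ref{sec:inj} and~\ref{sec:amalg} the functions $g_i$ are arbitrary unless a hypothesis is stated; they are chosen in Section~\ref{sec:surj}. For countable $\beta$ the space $Y_\beta$ is discrete (take $J=\beta$), in agreement with Section~\ref{sec:onestep}. Membership in $Y_\beta$ can be checked stage by stage. Let $y=(p,L)$ be a generalized point of $\mathbb{R}^\beta$. For $\beta=1$ it lies in $Y_1$. For $\beta=i+1$ with $i\geq1$ it lies in $Y_\beta$ if and only if $y|_i\in Y_i$ and $L(x_i)=g_i(y|_i)$. For limit $\beta$ it lies in $Y_\beta$ if and only if $y|_i\in Y_i$ for all $1\le i<\beta$, since $L(x_i)=g_i(y|_i)$ is part of the statement $y|_{i+1}\in Y_{i+1}$.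

\begin{lemma}\label{lem:basic}
Let $1\le\beta\le\alpha$.
\begin{enumerate}
\item[(a)] The sets $N_J(y)$ form a base of clopen sets of $Y_\beta$. The space $Y_\beta$ is Hausdorff and zero-dimensional, and countable intersections of open sets are open.
\item[(b)] A function $g:Y_\beta\to\mathbb{R}$ is continuous if and only if for each $y$ there is a countable $J\subset\beta$ with $g$ constant on $N_J(y)$.
\item[(c)] $T_\beta$ is a linear separating map $C_\beta\to C(Y_\beta)$ with $T_\beta1=1$.
\item[(d)] $r_{\alpha\beta}$ is continuous, $T_\alpha f=(T_\beta f)\circ r_{\alpha\beta}$ for $f\in C_\beta$, and $T_\alpha x_i=g_i\circ r_{\alpha i}$ for $1\le i<\alpha$.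
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For fixed $J$ the sets $N_J(y)$ partition $Y_\beta$, and $N_J(y)\subset N_{J'}(y)$ for $J'\subset J$. If $y\in N_{J_n}(y_n)$ for $n\in\omega$, then $N_{J_n}(y_n)=N_{J_n}(y)$, and with the countable set $J=\bigcup_nJ_n$ we get $y\in N_J(y)\subset\bigcap_nN_{J_n}(y_n)$. This inclusion shows that the sets form a base and that countable intersections of open sets are open. Each $N_J(y)$ is closed as the complement of the other cells of the partition. Two distinct points differ at a set in $\mathfrak{A}_\beta$ or at a function in $C_\beta$, which depends only on a countable $J$; so they lie in different cells for this $J$.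

(b) If $g$ is continuous, then $g^{-1}(g(y))$ is a countable intersection of open sets, hence open. Conversely, locally constant functions are continuous.

(c) If $f\in C_J$ with $J$ countable, then $T_\beta f$ is constant on each $N_J(y)$. If $fg=0$, then $L(f)L(g)=0$ for each $(p,L)$ by \eqref{eq:prime}.

(d) For countable $J\subset\beta$ the map $r_{\alpha\beta}$ sends $N_J(y)$ into $N_J(y|_\beta)$. The formulas restate the definitions.
\end{proof}

To construct points of $Y_\beta$ we fix the ultrafilter $p$ and a functional $\ell$ on some $C_{J^*}$, and extend $\ell$ one coordinate at a time. At stage $i$ the value at $x_i$ is dictated by \eqref{eq:rec}, and it can clash with earlier commitments in two ways. If $i\in J^*$, the value $\ell(x_i)$ is already fixed, and it must equal $g_i$ at the point of $Y_i$ built so far, over which we have little control; hypothesis (ii) below takes care of all candidates. If $i\notin J^*$, the coordinate $x_i$ might agree $p$-almost everywhere with a function whose value is already fixed; hypothesis (iii) excludes this.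

\begin{lemma}[Completion]\label{lem:completion}
Let $J^*\subset\beta$, let $p$ be an ultrafilter on $\mathfrak{A}_\beta$, and let $\ell:C_{J^*}\to\mathbb{R}$ be linear. Assume:
\begin{enumerate}
\item[(i)] $\ell=0$ on $P_p\cap C_{J^*}$ and $\ell(1)=1$; thus $\rho=(p|_{J^*},\ell)$ is a generalized point of $\mathbb{R}^{J^*}$;
\item[(ii)] if $1\le i\in J^*$, then $g_i(z)=\ell(x_i)$ for every $z\in Y_i$ with $z|_{J^*\cap i}=\rho|_{J^*\cap i}$;
\item[(iii)] if $1\le i\in\beta\setminus J^*$, then there is no $h\in C_{J^*\cup i}$ with $x_i=_ph$.
\end{enumerate}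
Then $\ell$ has an extension $L$ with $(p,L)\in Y_\beta$.
\end{lemma}

\begin{proof}
We construct an increasing chain of linear functionals $L^{(i)}$ on $C_{J^*\cup i}$, $0\le i\le\beta$, vanishing on $P_p\cap C_{J^*\cup i}$, with $L^{(0)}=\ell$ and $y^{(i)}:=(p|_i,L^{(i)}|_{C_i})\in Y_i$ for $i\ge1$. Then $L=L^{(\beta)}$ is as required. Since the chain increases, $y^{(i)}|_j=y^{(j)}$ for $1\le j\le i$.

\emph{From $0$ to $1$.} Put $L^{(1)}=\ell$ if $0\in J^*$, and extend $\ell$ by (E) otherwise. Every generalized point of $\mathbb{R}$ lies in $Y_1$.

\emph{From $i$ to $i+1$, with $1\le i\in J^*$.} Here $J^*\cup(i+1)=J^*\cup i$; put $L^{(i+1)}=L^{(i)}$. Since $y^{(i)}|_{J^*\cap i}=\rho|_{J^*\cap i}$, hypothesis (ii) gives $L^{(i+1)}(x_i)=\ell(x_i)=g_i(y^{(i)})$.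

\emph{From $i$ to $i+1$, with $1\le i\notin J^*$.} By (iii), $x_i\notin C_{J^*\cup i}$, so $f+\lambda x_i\mapsto L^{(i)}(f)+\lambda g_i(y^{(i)})$ defines a functional on $C_{J^*\cup i}+\mathbb{R}x_i$. If $f+\lambda x_i\in P_p$ and $\lambda\ne0$, then $x_i=_p-f/\lambda$, contrary to (iii); so $\lambda=0$, $f\in P_p$, and the value is $0$. Extend to $C_{J^*\cup(i+1)}$ by (E).

\emph{Limit $i$.} Extend the union of the earlier functionals by (E). Then $y^{(i)}|_j=y^{(j)}\in Y_j$ for $1\le j<i$, so $y^{(i)}\in Y_i$.
\end{proof}

For $1\le i<\alpha$ and $h\in C_i$, let $\Gamma_{i,h}=\{x_i=h\}\subset\mathbb{R}^\alpha$; we call these sets \emph{graphs}. A graph is closed, and it has empty interior because changing $x_i$ does not change $h$. An ultrafilter on $\mathfrak{A}_\alpha$ is \emph{independent} if it contains no graph.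

\begin{corollary}\label{cor:ext}
Let $1\le\beta\le\alpha$.
\begin{enumerate}
\item[(a)] For each independent $p$ on $\mathfrak{A}_\alpha$ there is $L$ with $(p,L)\in Y_\alpha$.
\item[(b)] Let $(q,L)\in Y_\beta$, and let $p$ on $\mathfrak{A}_\alpha$ satisfy $p|_\beta=q$ and $\Gamma_{i,h}\notin p$ for all $\beta\le i<\alpha$, $h\in C_i$. Then $L$ has an extension $\hat L$ with $(p,\hat L)\in Y_\alpha$.
\item[(c)] The map $r_{\alpha\beta}$ is onto.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Apply Lemma~\ref{lem:completion} with $J^*=\emptyset$ and $\ell(c)=c$; (ii) is empty and (iii) is independence.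

(b) Apply the lemma in $Y_\alpha$ with $J^*=\beta$ and $\ell=L$. In (ii) we have $J^*\cap i=i$, so the only candidate is $z=(q,L)|_i$, and (ii) is \eqref{eq:rec}. In (iii) we have $J^*\cup i=i$.

(c) Let $(q,L)\in Y_\beta$. The sets $\pi_\beta^{-1}(Q)$, $Q\in q$, and the complements of the graphs in (b) have the FIP, by Lemma~\ref{lem:avoid} applied to a point of $Q$. An ultrafilter $p$ containing them satisfies $p|_\beta\supset q$, hence $p|_\beta=q$, and (b) applies.
\end{proof}

\section{Injectivity}\label{sec:inj}

Two devices from Section~\ref{sec:onestep} are used repeatedly. The first turns information at every independent ultrafilter into a finite cover. The second evaluates a function of the kernel along an affine piece.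

\begin{lemma}\label{lem:cover}
Let $V\subset C_\alpha$ be a subspace and $F\in C_\alpha$. If $F\in V+P_p$ for every independent $p$ on $\mathfrak{A}_\alpha$, then there are $v_1,\dots,v_n\in V$ such that at every point of $\mathbb{R}^\alpha$ the value of $F$ equals the value of some $v_k$.
\end{lemma}

\begin{proof}
If the complements of all graphs and of all sets $\{F=v\}$, $v\in V$, had the FIP, an ultrafilter containing them would be independent with $F\notin V+P_p$. So finitely many graphs and finitely many sets $\{F=v_k\}$ cover $\mathbb{R}^\alpha$. The complement of finitely many graphs is dense, and the closed set $\bigcup_k\{F=v_k\}$ contains it.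
\end{proof}

For $j\ge1$ we write points of $\mathbb{R}^{j+1}$ as $(x,w)$ with $x\in\mathbb{R}^j$ and $w=x_j$.

\begin{lemma}\label{lem:slice}
Let $j\ge1$, $F\in C_{j+1}$ with $T_{j+1}F=0$, and $y=(q,L)\in Y_j$. Let $f\in C_j$, $\lambda\in\mathbb{R}$ and $S\in q$ be such that for each $x\in S$ there are infinitely many $w$ with $F(x,w)=f(x)+\lambda w$. Then $L(f)+\lambda g_j(y)=0$.
\end{lemma}

\begin{proof}
The sets $Q\times\mathbb{R}$ $(Q\in q)$, the set $\{F=f+\lambda x_j\}$ and the complements of the graphs $\Gamma_{j,h}$ have the FIP: take $x\in Q\cap S$ and then one of the infinitely many $w$, avoiding finitely many values $h(x)$. Let $p$ be an ultrafilter containing them. Corollary~\ref{cor:ext}(b) gives $(p,\hat L)\in Y_{j+1}$ with $\hat L$ extending $L$, and $F=_pf+\lambda x_j$ yields $0=\hat L(F)=L(f)+\lambda g_j(y)$.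
\end{proof}

\begin{proposition}\label{prop:inj}
If $g_i\notin T_i(C_i)$ for all $1\le i<\alpha$, then $T_\alpha$ is injective.
\end{proposition}

\begin{proof}
We use induction on $\alpha$. For $\alpha=1$ the points $(p_x,\delta_x)\in Y_1$ suffice.

\medskip\noindent\emph{Limit $\alpha$.} Let $T_\alpha F=0$ and $V=\bigcup_{1\le\gamma<\alpha}C_\gamma$. The conditions \eqref{eq:rec} involve only $L|_V$, so $L$ is free outside $V+P_p$. Precisely, let $p$ be independent and $(p,L)\in Y_\alpha$. If $F\notin V+P_p$, then by (E) there is $L'$ on $C_\alpha$ that agrees with $L$ on $V$, vanishes on $P_p$ and has $L'(F)=1$. Then $(p,L')|_\gamma=(p,L)|_\gamma\in Y_\gamma$ for $1\le\gamma<\alpha$, so $(p,L')\in Y_\alpha$, contradicting $T_\alpha F=0$. Lemma~\ref{lem:cover} therefore gives $v_1,\dots,v_n\in V$, all in one $C_\gamma$. For fixed $x\in\mathbb{R}^\gamma$ the continuous function $F(x,\cdot)$ on the connected space $\mathbb{R}^{\alpha\setminus\gamma}$ takes only the values $v_k(x)$, so it is constant. Thus $F\in C_\gamma$ and $(T_\gamma F)\circ r_{\alpha\gamma}=0$. As $r_{\alpha\gamma}$ is onto and $T_\gamma$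 is injective, $F=0$.

\medskip\noindent\emph{Successor $\alpha=j+1$, $j\ge1$.} Put $g=g_j$, and let $T_{j+1}F=0$. For $(p,L)\in Y_{j+1}$, the relation $F^+F^-=0$ puts $F^+$ or $F^-$ into $P_p$, and $|F|=F+2F^-=-F+2F^+$ gives $L(|F|)=\pm L(F)=0$. Replacing $F$ by $|F|$, we assume $F\ge0$.

\emph{Step 1: $F$ is piecewise affine in $w$.} Let $p$ be independent on $\mathfrak{A}_{j+1}$. Then $p|_j$ is independent, so there is $y=(p|_j,L)\in Y_j$. Suppose $F\notin C_j+\mathbb{R}x_j+P_p$. If $f+\lambda x_j+\mu F\in P_p$ with $f\in C_j$, then $\mu=0$; then $\lambda=0$ by independence; then $f\in P_p\cap C_j=P_{p|_j}$ and $L(f)=0$. So $f+\lambda x_j+\mu F\mapsto L(f)+\lambda g(y)+\mu$ is well defined, vanishes on $P_p$, and extends by (E) to $\hat L$ with $(p,\hat L)\in Y_{j+1}$ and $\hat L(F)=1$, a contradiction. By Lemma~\ref{lem:cover} there are finitely many $f_k\in C_j$ and $\lambda_k\in\mathbb{R}$ such that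
\begin{equation}\label{eq:lines}
\text{for every }(x,w)\text{ there is }k\text{ with }F(x,w)=f_k(x)+\lambda_kw .
\end{equation}
For fixed $x$ call $w\mapsto f_k(x)+\lambda_kw$ the $k$-th line over $x$. If $\lambda_k\ne\lambda_l$, the lines $k$ and $l$ meet exactly at $w=\sigma_{kl}(x)$, where $\sigma_{kl}=(f_k-f_l)/(\lambda_l-\lambda_k)\in C_j$. Lines of equal slope coincide or do not meet. Put $\Sigma=1+\sum|\sigma_{kl}|\in C_j$, the sum running over all pairs with $\lambda_k\neq\lambda_l$.

\emph{Step 2: $F(x,w)=0$ for $|w|>\Sigma(x)$.} The set $\Omega=\{w>\Sigma(x)\}$ is homeomorphic to $\mathbb{R}^j\times(0,\infty)$, hence connected, and on it lines with different slopes have different values. So the sets $\Omega\cap\bigcup_{\lambda_k=\lambda}\{F=f_k+\lambda x_j\}$, one for each slope $\lambda$, are finitely many disjoint closed subsets of $\Omega$ that cover $\Omega$. One of them, with slope $\lambda_+$, is all of $\Omega$. For fixed $x$, the function $F(x,w)-\lambda_+w$ is continuous on the interval $w>\Sigma(x)$ and takes finitely many values, so it is a constant $f_+(x)$. The formula $f_+(x)=F(x,\Sigma(x)+1)-\lambda_+(\Sigma(x)+1)$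 shows $f_+\in C_j$. Lemma~\ref{lem:slice} with $S=\mathbb{R}^j$ gives $T_jf_++\lambda_+g=0$ on $Y_j$. Since $g\notin T_j(C_j)$, we get $\lambda_+=0$, and since $T_j$ is injective, $f_+=0$. The same argument applies to $\{w<-\Sigma(x)\}$, which also misses all crossings $w=\sigma_{kl}(x)$.

\emph{Step 3: the maximum vanishes.} By Step 2 and $F\ge0$,
\[
M(x):=\max_{w}F(x,w)=\max_{|t|\le1}F\bigl(x,t(\Sigma(x)+1)\bigr).
\]
The right side is the maximum of a continuous function on $\mathbb{R}^j\times[-1,1]$ over the compact factor, so $M\in C_j$. Suppose $M\ne0$. In Section~\ref{sec:onestep} we evaluated at a point where $M>0$; evaluations may no longer be available, and we use instead that $T_j$ is injective. There is $y=(q,L)\in Y_j$ with $L(M)\ne0$. Then $M\notin P_q$, so $\{M>0\}\in q$.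

Let $M(x)>0$. The set of $w$ with $F(x,w)=M(x)$ is compact and nonempty; let $w_0=w_0(x)$ be its least element. On each component of $\mathbb{R}\setminus\{\sigma_{kl}(x)\}_{k,l}$ distinct lines do not meet, so by \eqref{eq:lines} and connectedness $F(x,\cdot)$ coincides there with a single line. Hence there are $k,l$ and $\varepsilon>0$ such that $F(x,\cdot)$ is the $k$-th line on $(w_0-\varepsilon,w_0)$ and the $l$-th line on $(w_0,w_0+\varepsilon)$. Both lines take the value $M(x)$ at $w_0$. Since $F<M(x)$ to the left of $w_0$ and $F\le M(x)$ to the right, $\lambda_k>0\ge\lambda_l$. Let $S_{kl}$ be the set of $x\in\{M>0\}$ for which the pair $(k,l)$ has this property for some $\varepsilon$. It lies in $\mathfrak{A}_j$, because $F$, $f_k$ and $f_l$ depend only on countably many coordinates. The finitely many sets $S_{kl}$ cover $\{M>0\}$, so some $S_{kl}$ lies in $q$, and for it $\lambda_k>0\ge\lambda_l$. On $S_{kl}$ we have $M=f_k+\lambda_kw_0=f_l+\lambda_lw_0$. Eliminating $w_0$, which need not be continuous, gives $(\lambda_k-\lambda_l)M=\lambda_kf_l-\lambda_lf_k$ on $S_{kl}$, an identity between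 elements of $C_j$ that holds $q$-almost everywhere. Therefore
\[
(\lambda_k-\lambda_l)L(M)=\lambda_kL(f_l)-\lambda_lL(f_k).
\]
Lemma~\ref{lem:slice} with $S=S_{kl}$, applied to each of the two lines, gives $L(f_k)=-\lambda_kg(y)$ and $L(f_l)=-\lambda_lg(y)$. The right side equals $(-\lambda_k\lambda_l+\lambda_l\lambda_k)g(y)=0$, so $L(M)=0$, a contradiction. Thus $M=0$ and $F=0$.
\end{proof}

\section{Amalgamation and the number of continuous functions}\label{sec:amalg}

To bound $|C(Y_\beta)|$ we bound the size of disjoint families of open sets, following the proof that $\mathbb{R}^I$ is ccc. There, two boxes that are compatible on their common coordinates meet. Here we must decide when $N_{J_1}(y_1)$ and $N_{J_2}(y_2)$ meet, and there are two new obstacles.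

The first is the recursion \eqref{eq:rec}: for $i\in J_m$ the value $L_m(x_i)$ is part of $y_m|_{J_m}$, and it should be forced by the part of $y_m$ that is kept. For $y\in Y_\beta$, a countable set $J\subset\beta$ is \emph{$y$-closed} if for all $1\le i\in J$ the function $g_i$ is constant on $N_{J\cap i}(y|_i)\subset Y_i$. Every countable $J^0\subset\beta$ is contained in a $y$-closed set. Indeed, choose for each $1\le i<\beta$ a countable $H_i\subset i$ with $g_i$ constant on $N_{H_i}(y|_i)$, put $J^{n+1}=J^n\cup\bigcup\{H_i:1\le i\in J^n\}$ and $J=\bigcup_nJ^n$; then $H_i\subset J\cap i$ for $1\le i\in J$.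

The second obstacle is a hidden identification. Let $y_m=(p_m,L_m)$ and $E=J_1\cap J_2$. A function $f_1\in C_{J_1}$ may agree $p_1$-almost everywhere with a discontinuous function $\tau$ of the coordinates in $E$, and $f_2\in C_{J_2}$ may agree $p_2$-almost everywhere with the same $\tau$. If $(p,L)$ lies in both neighborhoods, then $f_1=_p\tau\circ\pi_E=_pf_2$, so $L_1(f_1)=L(f_1)=L(f_2)=L_2(f_2)$. The following condition is therefore necessary:
\begin{equation}\label{eq:star}
\begin{gathered}
\text{if }f_1\in C_{J_1},\ f_2\in C_{J_2},\ \tau:\mathbb{R}^E\to\mathbb{R}\text{ is any function, and}\\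
f_1=_{p_1}\tau\circ\pi_E,\ \ f_2=_{p_2}\tau\circ\pi_E,\qquad\text{then }L_1(f_1)=L_2(f_2).
\end{gathered}
\end{equation}
It is also sufficient, because the common ultrafilter can be chosen so that it makes no other identifications.

\begin{lemma}[Amalgamation]\label{lem:amalg}
Let $y_m=(p_m,L_m)\in Y_\beta$ and let $J_m$ be $y_m$-closed $(m=1,2)$. Let $E=J_1\cap J_2$, and assume $y_1|_E=y_2|_E$ and \eqref{eq:star}. Then $N_{J_1}(y_1)\cap N_{J_2}(y_2)\ne\emptyset$.
\end{lemma}

\begin{proof}
Let $J^*=J_1\cup J_2$. Call $(f_1,f_2)\in C_{J_1}\times C_{J_2}$ \emph{unlinked} if there is no $\tau:\mathbb{R}^E\to\mathbb{R}$ with $f_1=_{p_1}\tau\circ\pi_E$ and $f_2=_{p_2}\tau\circ\pi_E$. We claim that the following subsets of $\mathbb{R}^\beta$ have the FIP: the preimages of the sets $A\in p_1|_{J_1}$ and $B\in p_2|_{J_2}$; the sets $\{f_1\ne f_2\}$ for unlinked pairs; the sets $\{x_i\ne h\}$ for $i\in\beta\setminus J^*$ and $h\in C_{J^*\cup i}$.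

Let $A$, $B$ and unlinked pairs $(f_1^l,f_2^l)$, $l=1,\dots,n$, be given. We look for $a\in A$ and $b\in B$ with $a|_E=b|_E$ and $f_1^l(a)\ne f_2^l(b)$ for all $l$. Let $S$ be the set of $l$ for which some $\tau_l:\mathbb{R}^E\to\mathbb{R}$ satisfies $f_1^l=_{p_1}\tau_l\circ\pi_E$. For $l\in S$ the relation $f_2^l=_{p_2}\tau_l\circ\pi_E$ fails, as the pair is unlinked. Shrinking $A$ and $B$ within the ultrafilters, we may assume that $f_1^l=\tau_l\circ\pi_E$ on $A$ and $f_2^l\ne\tau_l\circ\pi_E$ at every point of $B$, for all $l\in S$. For each $r\in\pi_E(B)$ choose $b_r\in B$ with $b_r|_E=r$. For $l\notin S$ define $\tau_l(r)=f_2^l(b_r)$ on $\pi_E(B)$ and $\tau_l=0$ elsewhere; since $l\notin S$, the set $\{f_1^l\ne\tau_l\circ\pi_E\}$ belongs to $p_1|_{J_1}$. Moreover $\pi_E(B)\in p_2|_E=p_1|_E$, because $\pi_E^{-1}(\pi_E(B))\supset B$. Hence there is $a\in A$ such that $r=a|_E$ lies in $\pi_E(B)$ and $f_1^l(a)\ne\tau_l(r)=f_2^l(b_r)$ for $l\notin S$. For $l\in S$ we have $f_1^l(a)=\tau_l(r)\ne f_2^l(b_r)$. Glue $a$ and $b_r$ to a point of $\mathbb{R}^{J^*}$, and extend it by Lemma~\ref{lem:avoid} to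 a point of $\mathbb{R}^\beta$ lying in finitely many given sets $\{x_i\ne h\}$. This proves the claim.

Let $p$ be an ultrafilter on $\mathfrak{A}_\beta$ containing all these sets. Then $p|_{J_m}=p_m|_{J_m}$. If $f_m\in C_{J_m}$ and $f_1+f_2\in P_p$, then $\{f_1\ne-f_2\}\notin p$, so $(f_1,-f_2)$ is not unlinked, and \eqref{eq:star} gives $L_1(f_1)+L_2(f_2)=0$. Therefore $\ell(f_1+f_2)=L_1(f_1)+L_2(f_2)$ is well defined on $C_{J_1}+C_{J_2}$, agrees with $L_m$ on $C_{J_m}$, and vanishes on $P_p\cap(C_{J_1}+C_{J_2})$. Extend it to $C_{J^*}$ by (E). Hypotheses (i) and (iii) of Lemma~\ref{lem:completion} hold by construction. For (ii), let $1\le i\in J_m$ and let $z\in Y_i$ agree with $(p|_{J^*},\ell)$ on $J^*\cap i$. Then $z$ agrees with $y_m$ on $J_m\cap i$, that is, $z\in N_{J_m\cap i}(y_m|_i)$, and since $J_m$ is $y_m$-closed, $g_i(z)=g_i(y_m|_i)=L_m(x_i)=\ell(x_i)$. The point $(p,L)$ given by Lemma~\ref{lem:completion} lies in $N_{J_1}(y_1)\cap N_{J_2}(y_2)$.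
\end{proof}

Condition \eqref{eq:star} will be verified in two situations: when the two data are isomorphic over $E$, and when one of them admits no essentially discontinuous $\tau$.

Let $E\subset J,J'$ be countable sets of ordinals. A bijection $e:J\to J'$ that is the identity on $E$ induces the homeomorphism $e^\#:\mathbb{R}^J\to\mathbb{R}^{J'}$, $(e^\#x)_{e(i)}=x_i$, and the map $e_*f=f\circ(e^\#)^{-1}$ on functions; it satisfies $e_*(\tau\circ\pi_E)=\tau\circ\pi_E$ for every $\tau:\mathbb{R}^E\to\mathbb{R}$. Generalized points $(p,L)$ of $\mathbb{R}^J$ and $(p',L')$ of $\mathbb{R}^{J'}$ have \emph{the same type over $E$} if for some such $e$ we have $p'=\{e^\#(A):A\in p\}$ and $L'(e_*f)=L(f)$ for all $f\in C_J$. The order of the ordinals plays no role. Points of the same type over $E$ have the same restriction to $E$, and $f=_ph$ if and only if $e_*f=_{p'}e_*h$. For countable $J$ there are at most $2^{2^{\mathfrak{c}}}\cdot\mathfrak{c}^{\mathfrak{c}}=\nu$ generalized points of $\mathbb{R}^J$, since $|\mathbb{R}^J|\le\mathfrak{c}$ and $|C_J|=\mathfrak{c}$. As $|J\setminus E|$ has only countably many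 possible values, there are at most $\nu$ types over a given $E$.

A generalized point $(p,L)$ of $\mathbb{R}^J$, with $J$ countable, is \emph{free over $E\subset J$} if for all $f\in C_J$ and $\tau:\mathbb{R}^E\to\mathbb{R}$ with $f=_p\tau\circ\pi_E$ there is $h\in C_E$ with $f=_ph$. Since $e_*$ fixes the functions $\tau\circ\pi_E$ and $h$, freeness over $E$ depends only on the type over $E$.

\begin{corollary}\label{cor:amalg}
Let $y_m=(p_m,L_m)\in Y_\beta$, let $J_m$ be $y_m$-closed $(m=1,2)$, and let $E=J_1\cap J_2$. Then $N_{J_1}(y_1)\cap N_{J_2}(y_2)\ne\emptyset$ in each of the following cases: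
\begin{enumerate}
\item[(a)] $y_1|_{J_1}$ and $y_2|_{J_2}$ have the same type over $E$;
\item[(b)] $y_1|_E=y_2|_E$ and $y_1|_{J_1}$ is free over $E$.
\end{enumerate}
\end{corollary}

\begin{proof}
In both cases $y_1|_E=y_2|_E$. Let $f_1,f_2,\tau$ be as in \eqref{eq:star}. In case (a), $e_*f_1=_{p_2}\tau\circ\pi_E=_{p_2}f_2$, so $L_1(f_1)=L_2(e_*f_1)=L_2(f_2)$. In case (b), take $h\in C_E$ with $f_1=_{p_1}h$. Then $h=_{p_1}\tau\circ\pi_E$. This relation concerns only $p_1|_E=p_2|_E$, so $h=_{p_2}\tau\circ\pi_E=_{p_2}f_2$, and $L_1(f_1)=L_1(h)=L_2(h)=L_2(f_2)$.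
\end{proof}

\begin{lemma}\label{lem:cell}
Every family of pairwise disjoint nonempty open subsets of $Y_\beta$, $1\le\beta\le\kappa$, has at most $\nu$ members. For $1\le\beta<\kappa$ we have $|C(Y_\beta)|\le2^\nu$.
\end{lemma}

\begin{proof}
Suppose that the sets $N_{J_a}(y_a)$, $a<\nu^+$, are pairwise disjoint. Enlarging $J_a$ shrinks the set, so we may assume that $J_a$ is $y_a$-closed. Pass to a $\Delta$-system of size $\nu^+$ with root $E$. There are at most $\nu$ types over $E$, so for some $a\ne b$ in the system $y_a|_{J_a}$ and $y_b|_{J_b}$ have the same type over $E=J_a\cap J_b$. This contradicts Corollary~\ref{cor:amalg}(a).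

Let $\beta<\kappa$, so $|\beta|\le2^\nu$. There are at most $(2^\nu)^{\aleph_0}=2^\nu$ countable sets $J\subset\beta$, each with at most $\nu$ cells $N_J(y)$, hence at most $2^\nu$ basic sets. Given $g\in C(Y_\beta)$, take a maximal disjoint family of basic sets on each of which $g$ is constant. It has at most $\nu$ members, and its union is dense because every nonempty open set contains a basic set on which $g$ is constant. So $g$ is determined by the family and the constant values, which leaves at most $(2^\nu)^\nu\cdot\mathfrak{c}^\nu=2^\nu$ possibilities.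
\end{proof}

\section{Surjectivity}\label{sec:surj}

\subsection{Choice of the functions $g_i$}

At each stage below $\kappa$ there are at most $2^\nu$ functions to capture, and $\kappa$ stages are available. Fix a bijection $\epsilon:\kappa\times2^\nu\to\kappa$. As soon as $Y_\beta$ is defined, $1\le\beta<\kappa$, fix an enumeration $C(Y_\beta)=\{g_{\beta,\xi}:\xi<2^\nu\}$, repetitions allowed (Lemma~\ref{lem:cell}). At stage $i$, $1\le i<\kappa$, stop and put $\theta=i$ if $T_i$ is onto. Otherwise call $(\beta,\xi)$ \emph{eligible at stage $i$} if $1\le\beta\le i$ and $g_{\beta,\xi}\circ r_{i\beta}\notin T_i(C_i)$. Eligible pairs exist, already with $\beta=i$. Let $(\beta,\xi)$ be the eligible pair with the least $\epsilon$-value and put $g_i=g_{\beta,\xi}\circ r_{i\beta}$. If the process never stops, put $\theta=\kappa$.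

By Proposition~\ref{prop:inj}, $T_\theta$ is injective, and if $\theta<\kappa$ it is onto. For the rest of this section let $\theta=\kappa$.

\begin{lemma}\label{lem:book}
If $1\le\beta<\kappa$ and $g\in C(Y_\beta)$, then $g\circ r_{\kappa\beta}\in T_\kappa(C_\kappa)$.
\end{lemma}

\begin{proof}
A pair $(\beta',\xi')$ chosen at stage $i$ is not eligible at any stage $i'>i$, because $g_{\beta',\xi'}\circ r_{i'\beta'}=g_i\circ r_{i'i}=T_{i'}x_i$. So the pairs chosen at different stages are distinct. Let $g=g_{\beta,\xi}$. If $(\beta,\xi)$ were eligible at every stage $i$ with $\beta\le i<\kappa$, the pairs chosen at these $\kappa$ stages would have distinct $\epsilon$-values not exceeding $\epsilon(\beta,\xi)<\kappa$, which is impossible. So $g\circ r_{i\beta}=T_if$ for some $i$ and $f\in C_i$, and composing with $r_{\kappa i}$ gives $g\circ r_{\kappa\beta}=T_\kappa f$.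
\end{proof}

It remains to show that every continuous function on $Y_\kappa$ comes from an earlier stage. This is the analogue of Lemma~\ref{lem:countable}, whose proof used that projections are open maps. For $r_{\kappa\beta}$ the corresponding step would be to amalgamate arbitrary points that agree on common coordinates, and \eqref{eq:star} stands in the way. We use instead, over each $z\in Y_\beta$, one point $z_0$ that is free and hence amalgamates with everything, together with a closure argument that provides many copies of $z_0$ on disjoint sets of coordinates.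

\subsection{Free extensions}

\begin{lemma}\label{lem:free}
Let $1\le\beta<\kappa$ and $z=(q,L_z)\in Y_\beta$. There is $z_0\in Y_\kappa$ with $z_0|_\beta=z$ such that $z_0|_{J_0}$ is free over $J_0\cap\beta$ for every countable $J_0\subset\kappa$.
\end{lemma}

\begin{proof}
Write points of $\mathbb{R}^\kappa$ as $(x,w)$ with $x\in\mathbb{R}^\beta$, $w\in\mathbb{R}^{\kappa\setminus\beta}$. The ultrafilter of $z_0$ will be an iterated one: a set is large if for most $w$ its section at $w$ is $q$-large. Then an almost everywhere identity holds $q$-almost everywhere for one fixed $w$, and fixing $w$ in a continuous function gives a continuous function of $x$.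

For $S\in\mathfrak{A}_\kappa$ let $S^w=\{x:(x,w)\in S\}$ and $\Phi(S)=\{w:S^w\in q\}$. If $S$ depends only on the countable set $J$, then $S^w$ depends only on $J\cap\beta$ and $\Phi(S)$ only on $J\setminus\beta$. Since $S\mapsto S^w$ preserves intersections and complements and $q$ is an ultrafilter, $\Phi:\mathfrak{A}_\kappa\to\mathfrak{A}_{\kappa\setminus\beta}$ is a Boolean homomorphism. For $\beta\le i<\kappa$ and $h\in C_i$,
\[
\Phi(\Gamma_{i,h})=\bigl\{w:\{x:h(x,w|_{i\setminus\beta})=w_i\}\in q\bigr\}.
\]
Given $w|_{i\setminus\beta}$, at most one value of $w_i$ satisfies the condition, because different values give disjoint sets of $x$. So $\Phi(\Gamma_{i,h})\subset\{w:w_i=h'(w)\}$ for a function $h'$ depending only on $i\setminus\beta$. By Lemma~\ref{lem:avoid}, with $I=\kappa\setminus\beta$ and $J=\emptyset$, the complements of the sets $\Phi(\Gamma_{i,h})$ have the FIP. Let $\mathcal{U}$ be an ultrafilter on $\mathfrak{A}_{\kappa\setminus\beta}$ containing them, and let $p_0=\Phi^{-1}(\mathcal{U})$, an ultrafilter on $\mathfrak{A}_\kappa$. For $Q\in\mathfrak{A}_\beta$ the set $\Phi(\pi_\beta^{-1}(Q))$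 is everything if $Q\in q$ and empty otherwise, so $p_0|_\beta=q$. Also $\Gamma_{i,h}\notin p_0$ for $i\ge\beta$. Corollary~\ref{cor:ext}(b) gives $z_0=(p_0,L_0)\in Y_\kappa$ with $z_0|_\beta=z$.

Let $J_0$ be countable, $E=J_0\cap\beta$, $f\in C_{J_0}$ and $f=_{p_0}\tau\circ\pi_E$. Then $\Phi(\{f=\tau\circ\pi_E\})\in\mathcal{U}$ is nonempty; let $w$ be an element and put $h=f(\cdot,w|_{J_0\setminus E})\in C_E$. By the choice of $w$, $h=_q\tau\circ\pi_E$. Hence $h=_{p_0}\tau\circ\pi_E=_{p_0}f$.
\end{proof}

\subsection{Factorization through an earlier stage}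

\begin{proposition}\label{prop:factor}
Every $g\in C(Y_\kappa)$ equals $\bar g\circ r_{\kappa\beta}$ for some $1\le\beta<\kappa$ and $\bar g\in C(Y_\beta)$.
\end{proposition}

\begin{proof}
We want to compare $g(z_0)$, for a free extension $z_0$ of $z$, with $g(y')$ for another point $y'$ over $z$. Their neighborhoods of constancy cannot be amalgamated directly, since $z_0$ and $y'$ may disagree on shared coordinates beyond $\beta$. So $\beta$ is chosen such that every configuration reaching beyond $\beta$ has uncountably many disjoint copies, one of which avoids the coordinates relevant for $y'$.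

\emph{Choice of $\beta$.} For countable $E\subset\kappa$, a type $\mathbf{t}$ over $E$ and $s\in\mathbb{R}$, let $\mathcal{T}(E,\mathbf{t},s)$ be the family of countable sets $J\subset\kappa$ properly containing $E$ for which there is a \emph{witness} $y\in Y_\kappa$: the set $J$ is $y$-closed, $g\equiv s$ on $N_J(y)$, and $y|_J$ has type $\mathbf{t}$ over $E$. Call a subfamily \emph{disjoint} if the sets $J\setminus E$ are pairwise disjoint. Let $\mathcal{D}(E,\mathbf{t},s)$ be a disjoint subfamily of size $\aleph_1$ if there is one, and a maximal disjoint subfamily otherwise; in the second case it is countable. In both cases $\bigcup\mathcal{D}(E,\mathbf{t},s)$ has at most $\aleph_1$ elements. For $\gamma<\kappa$ there are at most $(2^\nu)^{\aleph_0}\cdot\nu\cdot\mathfrak{c}=2^\nu$ triples with $E\subset\gamma$, so the union of the corresponding sets $\bigcup\mathcal{D}(E,\mathbf{t},s)$ has at most $2^\nu<\kappa$ elements and is bounded in $\kappa$. Hence there is an increasing sequence $(\beta_\xi)_{\xi<\omega_1}$ with $1\le\beta_\xi<\kappa$ and $\bigcup\mathcal{D}(E,\mathbf{t},s)\subset\beta_{\xi+1}$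 whenever $E\subset\beta_\xi$. Put $\beta=\sup_\xi\beta_\xi<\kappa$. A countable $E\subset\beta$ lies in some $\beta_\xi$, since countable subsets of $\omega_1$ are bounded. Therefore
\begin{equation}\label{eq:closed}
\textstyle\bigcup\mathcal{D}(E,\mathbf{t},s)\subset\beta\qquad\text{for all countable }E\subset\beta\text{ and all }\mathbf{t},s.
\end{equation}

\emph{The value of $g$ near a fiber.} Let $z\in Y_\beta$ and let $z_0$ be as in Lemma~\ref{lem:free}. Choose a $z_0$-closed set $J_0$ such that $g$ is a constant $s_0$ on $N_{J_0}(z_0)$. Let $E=J_0\cap\beta$ and let $\mathbf{t}$ be the type of $z_0|_{J_0}$ over $E$. We claim that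
\begin{equation}\label{eq:fiber}
g(y')=s_0\qquad\text{for all }y'\in Y_\kappa\text{ with }y'|_E=z|_E .
\end{equation}
If $J_0=E$, then $y'\in N_{J_0}(z_0)$ and we are done. Otherwise $J_0\in\mathcal{T}(E,\mathbf{t},s_0)$ with witness $z_0$, and $J_0\setminus E$ is a nonempty subset of $\kappa\setminus\beta$. By \eqref{eq:closed}, $J_0$ is not a member of $\mathcal{D}=\mathcal{D}(E,\mathbf{t},s_0)$, and $\mathcal{D}\cup\{J_0\}$ is disjoint. So $\mathcal{D}$ is not maximal, and hence has size $\aleph_1$. Choose a $y'$-closed set $J'\supset E$ with $g$ constant on $N_{J'}(y')$. The countable set $J'$ meets only countably many of the sets $J\setminus E$, $J\in\mathcal{D}$, so there is $J_1\in\mathcal{D}$ with $J_1\cap J'=E$. Let $y_1$ be a witness for $J_1$. Then $y_1|_{J_1}$ has the type of $z_0|_{J_0}$ over $E$, so it is free over $E$, and $y_1|_E=z_0|_E=z|_E=y'|_E$. Corollary~\ref{cor:amalg}(b) gives $y''\in N_{J_1}(y_1)\cap N_{J'}(y')$, and $g(y')=g(y'')=s_0$.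

\emph{Conclusion.} By \eqref{eq:fiber}, $g$ is constant on the nonempty fiber $r_{\kappa\beta}^{-1}(z)$; let $\bar g(z)$ be its value, so that $g=\bar g\circ r_{\kappa\beta}$. If $z'\in N_E(z)\subset Y_\beta$, then any $y'$ in the fiber over $z'$ satisfies $y'|_E=z|_E$, so $\bar g(z')=s_0=\bar g(z)$. By Lemma~\ref{lem:basic}(b), $\bar g$ is continuous.
\end{proof}

Lemma~\ref{lem:book} and Proposition~\ref{prop:factor} show that $T_\kappa$ is onto. In all cases $T_\theta:C(\mathbb{R}^\theta,\mathbb{R})\to C(Y_\theta,\mathbb{R})$ is a linear separating bijection with $T_\theta1=1$.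

\section{Realcompactness and the proof of Theorem~\ref{thm:A}}\label{sec:end}

Put $X=\mathbb{R}^\theta$, $Y=Y_\theta$, $T=T_\theta$. The line $\mathbb{R}$ is realcompact: if $\chi$ is a character with $\chi(x_0)=a$ and $\chi(f)=c$, then $(x_0-a)^2+(f-c)^2$ has $\chi$-value $0$, so it has a zero, which means $f(a)=c$. Products of realcompact spaces are realcompact \cite[3.11.5]{Engelking}, so $X$ is realcompact. The space $Y$ is Hausdorff and zero-dimensional, hence completely regular.

A cardinal $\mathfrak{m}$ is \emph{nonmeasurable} if a set of size $\mathfrak{m}$ carries no countably additive $\{0,1\}$-valued measure that is defined on all subsets, vanishes on points and has total mass $1$. We recall from \cite[12.2--12.6]{GJ} that a discrete space is realcompact if and only if its cardinality is nonmeasurable, that $\aleph_0$ is nonmeasurable, and that the nonmeasurable cardinals are closed under $\mathfrak{m}\mapsto2^{\mathfrak{m}}$ and under passing to smaller cardinals. Thus discrete spaces with at most $\nu$ points are realcompact.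

\begin{proposition}\label{prop:realcompact}
$Y$ is realcompact.
\end{proposition}

\begin{proof}
Let $\chi$ be a character of $C(Y,\mathbb{R})$. We find the point that it represents on each countable set of coordinates and then glue. For countable $J\subset\theta$ let $Y^J=\{y|_J:y\in Y\}$, a set of at most $\nu$ elements. For every $u\in\mathbb{R}^{Y^J}$ the function $u^J(y)=u(y|_J)$ is continuous on $Y$, and $u\mapsto\chi(u^J)$ is a character of the ring of all functions on the discrete space $Y^J$. So there is a unique $\rho_J=(p_J,L_J)\in Y^J$ with $\chi(u^J)=u(\rho_J)$ for all $u$. If $J'\subset J$ and $u\in\mathbb{R}^{Y^{J'}}$, then $u^{J'}=v^J$ for $v(\rho)=u(\rho|_{J'})$, so $u(\rho_{J'})=u(\rho_J|_{J'})$; hence $\rho_J|_{J'}=\rho_{J'}$.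

For $A\in\mathfrak{A}_\theta$ and $f\in C_\theta$ depending only on the countable set $J$, declare $A\in p$ if $\pi_J(A)\in p_J$, and put $L(f)=L_J(f)$. By compatibility this does not depend on $J$. Finitely many sets and functions depend only on a common countable $J$, so $y=(p,L)$ inherits from the $\rho_J$ the properties of a generalized point of $\mathbb{R}^\theta$, and $y|_J=\rho_J$ for all countable $J$.

We show $y|_i\in Y_i$ for $1\le i\le\theta$ by induction; only the successor step needs an argument. Let $1\le i<\theta$ and $y|_i\in Y_i$, and let $g_i$ be constant on $N_H(y|_i)$ with $H\subset i$ countable. Write $\rho_{H\cup\{i\}}=y'|_{H\cup\{i\}}$ with $y'=(p',L')\in Y$. Then $y'|_i\in N_H(y|_i)$, and $L(x_i)=L'(x_i)=g_i(y'|_i)=g_i(y|_i)$. So $y|_{i+1}\in Y_{i+1}$.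

Finally let $g\in C(Y,\mathbb{R})$ be constant on $N_J(y)$, and let $e$ be the indicator of $N_J(y)$. Then $e=u^J$ for the indicator $u$ of $\{\rho_J\}$, so $\chi(e)=1$, and $ge=g(y)e$ gives $\chi(g)=\chi(ge)=g(y)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Real scalars.} The points $(p_0,\delta_0)$ and $(p_1,\delta_1)$ of $Y_1$ given by $0,1\in\mathbb{R}$ are distinct, and $r_{\theta1}$ is onto. Choose $y\in Y$ over the first point and let $e\in C(Y)$ be the indicator of $N_{\{0\}}(y)$. It vanishes on the fiber over the second point, so $e^2=e$ and $e\notin\{0,1\}$. Let $f=T^{-1}e$. If $f^2=f$, then $f$ is the constant $0$ or $1$ because $X$ is connected, and so is $e=Tf$. Hence $f(1-f)\ne0$. Now $e(1-e)=0$ while $T^{-1}(e)\,T^{-1}(1-e)=f(1-f)\ne0$, so $T^{-1}$ is not separating. If $Tk=h\cdot(k\circ\varphi)$ for all $k$, then $h=T1=1$, so $T$ is multiplicative; then $T(f^2)=e^2=e=Tf$ and $f^2=f$, a contradiction.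

\emph{Complex scalars.} Let $T_{\mathbb{C}}(a+ib)=Ta+iTb$ for real $a,b\in C(X,\mathbb{R})$. This is a $\mathbb{C}$-linear bijection $C(X,\mathbb{C})\to C(Y,\mathbb{C})$ with $T_{\mathbb{C}}1=1$. If $(a+ib)(a'+ib')=0$, then at each point $a=b=0$ or $a'=b'=0$, so $aa'=ab'=ba'=bb'=0$. All four terms in the expansion of $(Ta+iTb)(Ta'+iTb')$ vanish, so $T_{\mathbb{C}}$ is separating. Since $T_{\mathbb{C}}^{-1}e=f$, the preceding paragraph applies with the same $e$ and $f$.
\end{proof}

\section{Targets with few disjoint open sets}\label{sec:B}

We prove Theorem~\ref{thm:B}. Write $X=K_1$, $Y=K_2$ and $L_y=\delta_y\circ T$; we may assume the spaces are nonempty. Since $T$ is onto, $L_y\ne0$, and $ab=0$ implies $L_y(a)L_y(b)=0$. In this section $\beta X$ is the Stone--\v{C}ech compactification: a compact Hausdorff space containing $X$ as a dense subspace, to which every bounded $f\in C(X,\mathbb{R})$ has a continuous extension $f^\beta$. We say that a property of functions on $X$ holds \emph{near} $p\in\beta X$ if it holds on $U\cap X$ for some neighborhood $U$ of $p$ in $\beta X$. Functions $u\in C(\beta X)$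 act on $C(X)$ by multiplication with $u|_X$.

\subsection{The support map}

\begin{lemma}\label{lem:support}
For each $y\in Y$ there is a unique $\varphi(y)\in\beta X$ such that $L_y(k)=0$ whenever $k\in C(X)$ vanishes near $\varphi(y)$. The map $\varphi:Y\to\beta X$ is continuous.
\end{lemma}

\begin{proof}
\emph{Existence.} Otherwise each $p\in\beta X$ has an open neighborhood $U_p$ and a function $k_p$ vanishing on $U_p\cap X$ with $L_y(k_p)\ne0$. If $k'$ vanishes off $U_p$, then $k'k_p=0$, so $L_y(k')=0$. Take a finite subcover and a subordinate partition of unity $u_1,\dots,u_n$ on $\beta X$. Then $L_y(k)=\sum_mL_y(u_mk)=0$ for all $k$, a contradiction.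

\emph{Uniqueness.} If $p\ne q$ both have the property, take $u\in C(\beta X)$ equal to $1$ on a neighborhood of $p$ and to $0$ on a neighborhood of $q$. Then $L_y(k)=L_y(uk)+L_y((1-u)k)=0$ for all $k$.

\emph{Continuity.} Let $V$ be a neighborhood of $\varphi(y_0)$, let $L_{y_0}(k)\ne0$, and let $u\in C(\beta X)$ equal $1$ on a neighborhood of $\varphi(y_0)$ and have support in $V$. Then $T(uk)(y_0)=L_{y_0}(k)\ne0$, so $T(uk)(y)\ne0$ for $y$ near $y_0$. For such $y$ the function $uk$ does not vanish near $\varphi(y)$, so $\varphi(y)\in\operatorname{supp}u\subset V$.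
\end{proof}

So $(Tk)(y)$ depends only on the values of $k$ near $\varphi(y)$. This much holds for the functional of Example~\ref{ex:wild} as well. What has to be shown is that $(Tk)(y)$ depends only on the value of $k$ at $\varphi(y)$. For bounded $f\in C(X,\mathbb{R})$ put $\hat f=f^\beta\circ\varphi\in C(Y,\mathbb{R})$. A weighted composition map satisfies $T(k\,\mu(f))=\mu(\hat f)\,Tk$ for continuous $\mu$. Lemma~\ref{lem:support} yields this identity at the points $y$ for which $\mu$ is constant near $\hat f(y)$. A devil's staircase is locally constant off a Cantor set, there are $\mathfrak{c}$ disjoint Cantor sets, and the hypothesis on $Y$ makes one of them harmless. This is the only use of that hypothesis.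

\begin{lemma}\label{lem:module}
Let $f\in C(X,\mathbb{R})$ be bounded, $k\in C(X)$, and $O\subset\mathbb{R}$ open. Let $S$ be a set of size $\mathfrak{c}$. For $s\in S$ let $B_s\subset O$ be pairwise disjoint sets, let $\mu_s:O\to\mathbb{R}$ be continuous and constant on a neighborhood of each point of $O\setminus B_s$, and let $k_s\in C(X)$ satisfy $k_s=k\,\mu_s(f)$ on $f^{-1}(O)$. Then for some $s$ we have $Tk_s=\mu_s(\hat f)\,Tk$ on $\hat f^{-1}(O)$.
\end{lemma}

\begin{proof}
Let $\hat f(y)\in O\setminus B_s$, and let $\mu_s$ have the constant value $c=\mu_s(\hat f(y))$ on an open $W$ with $\hat f(y)\in W\subset O$. Then $k_s-ck$ vanishes on $(f^\beta)^{-1}(W)\cap X$, so $(Tk_s)(y)=c\,(Tk)(y)$. Hence the open set $\{y\in\hat f^{-1}(O):(Tk_s)(y)\ne\mu_s(\hat f(y))(Tk)(y)\}$ lies in $\hat f^{-1}(B_s)$. These $\mathfrak{c}$ open sets are pairwise disjoint, so one of them is empty.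
\end{proof}

\subsection{Staircases}

A Cantor set in $(0,1)$ is homeomorphic to $2^\omega\cong2^\omega\times2^\omega$, so it contains pairwise disjoint Cantor sets $A_s$, $s\in S=2^\omega$. Let $m_s$ be the image on $A_s$ of the fair coin measure on $2^\omega$, and $\psi_s(t)=m_s(A_s\cap(-\infty,t])$. Since $m_s$ has no atoms, $\psi_s:\mathbb{R}\to[0,1]$ is continuous; it is nondecreasing, locally constant off $A_s$, equal to $0$ to the left and to $1$ to the right of $A_s$. For $n\ge0$ let $A_s^n$ and $\psi_s^n$ be the copies of $A_s$ and $\psi_s$ under the increasing affine map of $\mathbb{R}$ that sends $(0,1)$ onto $(2^{-n-1},2^{-n})$. Put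
\[
B_s=\bigcup_{n\ge0}A_s^n,\qquad \mu_s(t)=\sum_{n\ge0}\bigl(1-\psi_s^n(t)\bigr)\quad(t>0).
\]
The sets $B_s$ are pairwise disjoint. The $n$-th summand is $1$ for $t\le2^{-n-1}$ and $0$ for $t\ge2^{-n}$. So the sum is locally finite, $\mu_s$ is continuous on $(0,\infty)$ and locally constant off $B_s$, and counting the summands equal to $1$ and the nonzero summands gives
\[
\log_2(1/t)-1\le\mu_s(t)\le\log_2(1/t)+1\qquad(0<t\le1).
\]
Thus $\mu_s(t)\to\infty$ and $t\mu_s(t)\to0$ as $t\to0^+$.

\begin{lemma}\label{lem:vanish}
Let $g\in C(X)$ and $f=\min(|g|,1)$. If $\hat f(y_0)=0$, then $(Tg)(y_0)=0$.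
\end{lemma}

\begin{proof}
Suppose $(Tg)(y_0)\ne0$. Let $k_s=g\,\mu_s(f)$ on $\{g\ne0\}$ and $k_s=0$ on $\{g=0\}$. Since $|k_s|=|g|\mu_s(|g|)$ where $0<|g|\le1$ and $t\mu_s(t)\to0$, we have $k_s\in C(X)$. Lemma~\ref{lem:module} with $O=(0,\infty)$ gives $s$ with $Tk_s=\mu_s(\hat f)\,Tg$ on $\{\hat f>0\}$. If $y_0$ lies in the closure of $\{\hat f>0\}$, then as $y\to y_0$ within this set, $\mu_s(\hat f(y))\to\infty$ and $(Tg)(y)\to(Tg)(y_0)\ne0$. So $Tk_s$ is unbounded near $y_0$, contradicting its continuity.

Hence $\hat f=0$ on an open set $V\ni y_0$, and no blow-up can be seen from $y_0$. Here we use that $T$ is bijective. Choose $b\in C(Y)$ with $b(y_0)=1$ and $b=0$ off $V$, and let $k=T^{-1}b$. Fix $n\ge1$. Let $A'_s$ and $\eta_s$ be the copies of $A_s$ and $\psi_s$ under the increasing affine map sending $(0,1)$ onto $(\frac{1}{2n},\frac1n)$. Lemma~\ref{lem:module} with $O=\mathbb{R}$ gives $s$ with $T(k\,\eta_s(f))=\eta_s(\hat f)\,b$. The right side is $0$, since $b=0$ off $V$ and $\eta_s(\hat f)=\eta_s(0)=0$ on $V$. By injectivity $k\,\eta_s(f)=0$, so $k=0$ on $\{f\ge1/n\}$. As $n$ is arbitrary,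 $k=0$ on $\{g\ne0\}$. Thus $kg=0$, hence $b\cdot Tg=0$, contradicting $b(y_0)(Tg)(y_0)\ne0$.
\end{proof}

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{The support map takes values in $X$.} Suppose $\varphi(y)=p\in\beta X\setminus X$. Since $X$ is realcompact, there is a continuous $u:\beta X\to[0,1]$ with $u(p)=0$ and $u>0$ on $X$ \cite[3.11.10]{Engelking}. An arbitrary $k\in C(X)$ need not be small near $p$, so we rescale. Let $v=(1+|k|)/u$, a positive continuous function on $X$, and $T'a=T(va)$. Multiplication by $v$ is a linear bijection of $C(X)$ preserving zero sets, so $T'$ is a separating bijection, and by the uniqueness in Lemma~\ref{lem:support} it has the same support map. The function $g=k/v$ satisfies $|g|\le u$ on $X$, so $\min(|g|,1)^\beta\le u$ on $\beta X$ by density, and $\min(|g|,1)^\beta(p)=0$. Lemma~\ref{lem:vanish} for $T'$ gives $(Tk)(y)=(T'g)(y)=0$. As $k$ was arbitrary, $L_y=0$, a contradiction.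

\emph{The form of $T$.} For $f\in C(X)$ and $y\in Y$ the function $g=f-f(\varphi(y))$ vanishes at $\varphi(y)\in X$, so Lemma~\ref{lem:vanish} gives $(Tf)(y)=h(y)f(\varphi(y))$ with $h=T1$. Since $L_y\ne0$, $h(y)\neq0$.

\emph{$\varphi$ is a homeomorphism.} The map $Sf=f\circ\varphi=Tf/h$ is a multiplicative linear bijection $C(X)\to C(Y)$. For $x\in X$, $\delta_x\circ S^{-1}$ is a character of $C(Y)$, so it equals $\delta_y$ for some $y$, as $Y$ is realcompact. Applying it to $Sf$ gives $f(x)=f(\varphi(y))$ for all $f$, so $x=\varphi(y)$ and $\varphi$ is onto. It is injective because the functions $f\circ\varphi$ exhaust $C(Y)$, which separates points. It is continuous by Lemma~\ref{lem:support}. Finally, a completely regular space carries the weakest topology making all its continuous scalar functions continuous, and $b\circ\varphi^{-1}=S^{-1}b$ is continuous for every $b\in C(Y)$; so $\varphi^{-1}$ is continuous.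
\end{proof}

\begin{remark}
The space $Y$ of Theorem~\ref{thm:A} contains $\mathfrak{c}$ pairwise disjoint nonempty open sets, namely the fibers of $r_{\theta1}$ over the points $(p_x,\delta_x)$ of the discrete space $Y_1$. By Lemma~\ref{lem:cell} it has no disjoint family of more than $2^{2^{\mathfrak{c}}}$ nonempty open sets. So the hypothesis of Theorem~\ref{thm:B} cannot be relaxed to ``every disjoint family of nonempty open sets in $K_2$ has at most $2^{2^{\mathfrak{c}}}$ members''. The exact threshold is not determined here.
\end{remark}

\begin{thebibliography}{9}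

\bibitem{Engelking}
Engelking, \emph{General Topology}.

\bibitem{problems}
\emph{Function Spaces - Selected Open Problems},
\texttt{http://www.siue.edu/MATH/kj\_papers/Function-spaces-selected-open-problems-2011.pdf}

\bibitem{GJ}
Gillman and Jerison, \emph{Rings of Continuous Functions}.

\bibitem{Kunen}
Kunen, \emph{Set Theory}.

\end{thebibliography}
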